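\title{Extensions of monadic intuitionistic logic without modal companions}

\begin{abstract}
The G\"odel translation interprets the monadic intuitionistic calculus MIPC in the monadic modal logic MS4. We show that not every extension of MIPC has a modal companion under this translation: we give an explicit formula $F$ such that $\mathrm{MIPC}+F$ has none. The obstruction is an open element, defined with Boolean negation and $\exists$, that the algebra of open elements of an MS4-algebra always contains and that a monadic Heyting algebra may lack. We also give a semantic criterion for the existence of a companion, show that Kripke complete extensions and extensions with the finite model property have companions, and show that exactly $2^{\aleph_0}$ extensions of MIPC have none.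
\end{abstract}

\section{Introduction}

The language of MIPC, Prior's monadic intuitionistic propositional calculus, consists of propositional letters, the connectives $\bot,\wedge,\vee,\to$, and two unary operators $\forall$ and $\exists$; we write $\neg\varphi$ for $\varphi\to\bot$. A formula is read as a formula of predicate logic in one variable: replace each letter $p$ by $P(x)$, where $P$ is a unary predicate and $x$ is one fixed individual variable, and read $\forall,\exists$ as $\forall x,\exists x$. The formula belongs to MIPC if this reading is provable in intuitionistic predicate logic. An \emph{extension of} MIPC is a set of formulas that contains MIPC and is closed under modus ponens, uniform substitution and the rule $\varphi/\forall\varphi$. The least extension containing a formula $\chi$ is denoted $\mathrm{MIPC}+\chi$.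

The language of MS4, the monadic fragment of predicate S4, is that of classical propositional logic with two unary modalities $\Box$ and $\forall$, where $\exists:=\neg\forall\neg$. The logic MS4 is the least set of formulas that contains the S4 axioms for $\Box$, the S5 axioms for $\forall$ and the \emph{left commutativity} axiom $\Box\forall p\to\forall\Box p$, and is closed under modus ponens, uniform substitution and necessitation for $\Box$ and for $\forall$. A \emph{normal extension of} MS4 is a set of formulas that contains MS4 and is closed under the same rules.

The \emph{monadic G\"odel translation} $T$ commutes with $\bot,\wedge,\vee$ and satisfies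
\[
T(p)=\Box p,\quad T(\varphi\to\psi)=\Box(\neg T(\varphi)\vee T(\psi)),\quad T(\forall\varphi)=\Box\forall T(\varphi),\quad T(\exists\varphi)=\exists T(\varphi).
\]
A normal extension $M$ of MS4 is a \emph{modal companion} of an extension $L$ of MIPC if, for every formula $\varphi$ in the language of MIPC, $\varphi\in L$ if and only if $T(\varphi)\in M$. We consider the following question from \cite{slides}.

\begin{quote}
Does every extension of MIPC have at least one modal companion?
\end{quote}

Algebraically, $\Box$ is an interior operator on a Boolean algebra, and $T$ inserts $\Box$ where a classical operation may lead out of the open elements; left commutativity makes $\exists$ preserve open elements, so no $\Box$ is needed there (Lemma~\ref{lem:skeleton}). A companion of $L$ is thus a classical bimodal logic whose theory of open elements is $L$. The natural guess is that one always exists. Without quantifiers the guess is correct, because every Heyting algebra is the algebra of open elements of an S4-algebra \cite{MT}; we recall the construction in Section~\ref{sec:criterion}. With quantifiers it is correct for every extension that is Kripke complete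 or has the finite model property (Theorem~\ref{thm:positive}). In general it is false.

\begin{theorem}\label{thm:main}
Let $F$ and $\Phi$ be the formulas defined in \eqref{eq:FPhi}.
\begin{enumerate}
\item[(i)] If $M$ is a normal extension of \textup{MS4} and $T(F)\in M$, then $T(\Phi)\in M$.
\item[(ii)] There is an extension $L$ of \textup{MIPC} with $F\in L$ and $\Phi\notin L$.
\end{enumerate}
Hence no extension $L'$ of \textup{MIPC} with $F\in L'$ and $\Phi\notin L'$ has a modal companion. In particular, $L$ and $\mathrm{MIPC}+F$ have none.
\end{theorem}

The last two sentences follow from (i) and (ii). If $M$ were a companion of $L'$, then $F\in L'$ would give $T(F)\in M$, hence $T(\Phi)\in M$ by (i), hence $\Phi\in L'$. And $\Phi\notin\mathrm{MIPC}+F$ because $\mathrm{MIPC}+F\subseteq L$.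

The formulas have the shape $\Phi=\Delta\to\Theta$ and $F=\Delta\wedge\alpha\to\Theta$, where $\alpha$ contains a letter $w$ that occurs nowhere else. In the algebra of open elements of an MS4-algebra, $w$ can always be given a value that makes $\alpha$ true (Section~\ref{sec:element}), so there $F$ implies $\Phi$. For (ii) we build a frame with infinitely many levels on which the required value of $w$ must record the parity of every level, and we admit as truth values only sets that are eventually independent of the level (Sections~\ref{sec:frame}--\ref{sec:diagonal}). In this algebra $\alpha$ fails whenever $\Phi$ does (Section~\ref{sec:proof}). Before the construction, Section~\ref{sec:criterion} characterizes the logics that have a companion; after it, Section~\ref{sec:continuum} counts those that have none.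

In formulas, unary operators bind most strongly, and $\wedge,\vee$ bind more strongly than $\to$.

\section{Skeletons and frames}\label{sec:semantics}

\subsection*{Monadic Heyting algebras}
A Heyting algebra is a bounded lattice with an operation $\to$ such that $c\le a\to b$ if and only if $c\wedge a\le b$; in particular $a\to b=1$ if and only if $a\le b$. A \emph{monadic Heyting algebra} is a Heyting algebra $H$ with a Heyting subalgebra $H_0$ such that every $a\in H$ has a least element $\exists a$ of $H_0$ above it and a greatest element $\forall a$ of $H_0$ below it. Then $H_0=\{\exists a:a\in H\}$. A formula of MIPC is \emph{valid} in $H$ if it has value $1$ under every valuation of the letters in $H$, and $\mathrm{Log}(H)$ is the set of valid formulas. This set is closed under modus ponens, substitution and, since $\forall 1=1$, the rule $\varphi/\forall\varphi$. It contains MIPC by the standard soundness theorem \cite{MV,Bez}; the case that we use is proved in Proposition~\ref{prop:sound} directly from the definition of MIPC.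

\subsection*{MS4-algebras}
An \emph{MS4-algebra} is a Boolean algebra $\mathfrak B$ with operators $\Box,\forall$ that preserve $1$ and $\wedge$ and satisfy
\[
\Box x\le x,\quad \Box x\le\Box\Box x,\quad \forall x\le x,\quad \forall x\le\forall\forall x,\quad \neg\forall x\le\forall\neg\forall x,\quad \Box\forall x\le\forall\Box x .
\]
An element $x$ is \emph{open} if $\Box x=x$ and \emph{fixed} if $\forall x=x$. Then $\Box x$ is the greatest open element below $x$. The fixed elements are closed under $\wedge$ and, by the fifth inequality, under $\neg$, so they form a Boolean subalgebra; $\forall x$ is the greatest fixed element below $x$, and $\exists x=\neg\forall\neg x$ is the least fixed element above $x$. We use two textbook facts. The formulas valid in an MS4-algebra form a normal extension of MS4. Conversely, for a normal extension $M$, the Lindenbaum algebra (formulas modulo equivalence in $M$) is an MS4-algebra in which exactly the formulas of $M$ are valid.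

\begin{lemma}\label{lem:skeleton}
Let $\mathfrak B$ be an \textup{MS4}-algebra.
\begin{enumerate}
\item[(a)] If $x$ is fixed, then $\Box x$ is fixed.
\item[(b)] If $x$ is open, then $\exists x$ is open.
\item[(c)] The open elements form a monadic Heyting algebra $\rho(\mathfrak B)$ with $a\to b=\Box(\neg a\vee b)$ and quantifiers $a\mapsto\Box\forall a$ and $a\mapsto\exists a$; the subalgebra $\rho(\mathfrak B)_0$ consists of the elements that are open and fixed.
\item[(d)] For every formula $\chi$ of \textup{MIPC}, $T(\chi)$ is valid in $\mathfrak B$ if and only if $\chi$ is valid in $\rho(\mathfrak B)$.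
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By left commutativity, $\Box x=\Box\forall x\le\forall\Box x$.

(b) The element $y=\Box\exists x$ is fixed by (a), and $x=\Box x\le y$. Hence $\exists x\le y\le\exists x$.

(c) Open elements are closed under $\wedge$, and under $\vee$ because $a=\Box a\le\Box(a\vee b)$ and $b=\Box b\le\Box(a\vee b)$. For open $c$ we have $c\le\Box(\neg a\vee b)$ if and only if $c\le\neg a\vee b$, that is, $c\wedge a\le b$. The open fixed elements are closed under $\to$ by (a). For open $a$, the element $\Box\forall a$ is open, fixed by (a), and below $a$; if $e\le a$ is open and fixed, then $e=\Box\forall e\le\Box\forall a$. The element $\exists a$ is open by (b) and is the least fixed element above $a$.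

(d) The clauses of $T$ are the operations in (c). So, by induction on $\chi$, the value of $T(\chi)$ in $\mathfrak B$ under a valuation $v$ equals the value of $\chi$ in $\rho(\mathfrak B)$ under $p\mapsto\Box v(p)$, and every valuation in $\rho(\mathfrak B)$ has this form.
\end{proof}

A \emph{skeleton} is a monadic Heyting algebra isomorphic to some $\rho(\mathfrak B)$.

\subsection*{Frames}
A \emph{Kripke frame} is a triple $(X,R,E)$ with $R$ a quasi-order and $E$ an equivalence relation on $X$ such that
\begin{equation}\label{eq:comm}
x\,E\,x'\,R\,y'\quad\text{implies}\quad x\,R\,y\,E\,y'\ \text{ for some } y .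
\end{equation}
We say that $x$ \emph{sees} $y$ if $xRy$, and write ${\uparrow}x=\{y:xRy\}$ and ${\downarrow}S=\{x:{\uparrow}x\cap S\ne\emptyset\}$. An \emph{upset} is a set $U$ with ${\uparrow}x\subseteq U$ for all $x\in U$; $E[S]$ is the union of the $E$-classes that meet $S$, and $S$ is \emph{invariant} if $E[S]=S$.

\begin{lemma}\label{lem:frame}
For a Kripke frame $(X,R,E)$, the power set $\mathcal P(X)$ with $\Box S=\{x:{\uparrow}x\subseteq S\}$ and $\forall S=\{x:E[\{x\}]\subseteq S\}$ is an \textup{MS4}-algebra. Its skeleton is the algebra $\mathrm{Up}(X)$ of upsets, with
\[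
U\to V=X\setminus{\downarrow}(U\setminus V),\qquad \exists U=E[U],\qquad \forall U=\{x: xRyEz\ \text{implies}\ z\in U\},
\]
and $\mathrm{Up}(X)_0$ is the set of invariant upsets.
\end{lemma}

\begin{proof}
The inequalities for $\Box$ alone and for $\forall$ alone hold for every quasi-order and every equivalence relation. For left commutativity let $x\in\Box\forall S$ and $xEx'Ry'$. By \eqref{eq:comm}, $xRyEy'$ for some $y$; then $y\in\forall S$, so $y'\in S$. Thus $x\in\forall\Box S$. The open sets are the upsets, the fixed sets are the invariant sets, and the operations are those of Lemma~\ref{lem:skeleton}(c).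
\end{proof}

In $\mathrm{Up}(X)$, the set $\neg U$ consists of the points that see no point of $U$.

\begin{proposition}\label{prop:sound}
Let $(X,R,E)$ be a Kripke frame and $H$ a family of upsets that contains $\emptyset$ and is closed under $\cap,\cup,\to,\forall,\exists$. Then $H$ is a monadic Heyting algebra, $H_0$ is the set of invariant members of $H$, and $\mathrm{Log}(H)$ is an extension of \textup{MIPC}.
\end{proposition}

\begin{proof}
The first two claims are inherited from $\mathrm{Up}(X)$, and $\mathrm{Log}(\mathrm{Up}(X))\subseteq\mathrm{Log}(H)$. It remains to show that every formula of MIPC is valid in $\mathrm{Up}(X)$. Recall that a Kripke model of intuitionistic predicate logic is a quasi-ordered set of worlds $\sigma$ with nonempty domains $D_\sigma$ and predicates that grow along the order; $\wedge,\vee,\exists$ are evaluated at the current world, $\to,\forall$ at all later worlds; and a provable formula is forced at every world under every assignment.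

Fix a valuation $v$ in $\mathrm{Up}(X)$. Let the worlds be the maps $\sigma\colon D_\sigma\to X$ such that $D_\sigma\subseteq X\times\{0,\dots,n\}$ for some $n$ and the image of $\sigma$ is an $E$-class. Put $\sigma\le\sigma'$ if $D_\sigma\subseteq D_{\sigma'}$ and $\sigma(d)\,R\,\sigma'(d)$ for all $d\in D_\sigma$, and let $P$ hold of $d$ at $\sigma$ if $\sigma(d)\in v(p)$. We claim that
\[
\{\sigma'(d):\sigma'\ge\sigma\}={\uparrow}\sigma(d)\qquad(d\in D_\sigma).
\]
The inclusion $\subseteq$ is the definition of the order. Conversely, let $\sigma(d)\,R\,y$. Put $\sigma'(d)=y$. For $d'\in D_\sigma\setminus\{d\}$ we have $\sigma(d')\,E\,\sigma(d)\,R\,y$, so \eqref{eq:comm} gives $y'$ with $\sigma(d')\,R\,y'\,E\,y$; put $\sigma'(d')=y'$. Finally add to the domain the new elements $(z,n+1)$ with $zEy$ and put $\sigma'(z,n+1)=z$. Then $\sigma'\ge\sigma$ is a world whose image is the class of $y$.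

By induction on $\varphi$, the world $\sigma$ forces the predicate reading of $\varphi$ with $x$ assigned to $d$ if and only if $\sigma(d)\in v(\varphi)$. The case $\to$ is the claim. The case $\exists$ holds because $\sigma(D_\sigma)$ is the class of $\sigma(d)$. The case $\forall$ holds because, by both facts, the points $\sigma'(d')$ with $\sigma'\ge\sigma$ and $d'\in D_{\sigma'}$ are the points $z$ with $\sigma(d)\,R\,y\,E\,z$ for some $y$. Every $x\in X$ is of the form $\sigma(d)$: take the projection $E[\{x\}]\times\{0\}\to X$. So $v(\varphi)=X$ for $\varphi\in\mathrm{MIPC}$.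
\end{proof}

\section{Which logics have a companion}\label{sec:criterion}

For an extension $L$ of MIPC let $\tau L$ be the least normal extension of MS4 that contains $T(\chi)$ for all $\chi\in L$.

\begin{theorem}\label{thm:criterion}
For an extension $L$ of \textup{MIPC} the following are equivalent:
\begin{enumerate}
\item[(1)] $L$ has a modal companion;
\item[(2)] $\tau L$ is a modal companion of $L$ (and then it is the least one);
\item[(3)] every $\chi\notin L$ is refuted in some skeleton that validates $L$.
\end{enumerate}
Moreover, the logics that have companions are closed under arbitrary intersections, and each $L$ has a least extension with a companion, namely $L^\sharp=\{\chi:T(\chi)\in\tau L\}$.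
\end{theorem}

\begin{proof}
By definition, $L\subseteq L^\sharp$, and (2) says that $L=L^\sharp$. If $M$ is a companion of an extension $L'\supseteq L$, then $\tau L\subseteq M$, so $\chi\in L^\sharp$ implies $T(\chi)\in M$ and $\chi\in L'$. Thus $L^\sharp\subseteq L'$. With $L'=L$ this shows that (1) implies (2) and that $\tau L$ is then the least companion; (2) implies (1) trivially.

An MS4-algebra $\mathfrak B$ validates $\tau L$ if and only if it validates all $T(\chi)$ with $\chi\in L$, since the formulas valid in $\mathfrak B$ form a normal extension; by Lemma~\ref{lem:skeleton}(d) this holds if and only if $\rho(\mathfrak B)$ validates $L$. The Lindenbaum algebra of $\tau L$ is one of these algebras, so $T(\chi)\in\tau L$ if and only if $T(\chi)$ is valid in all of them. By Lemma~\ref{lem:skeleton}(d) again,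
\[
L^\sharp=\bigcap\{\mathrm{Log}(H): H\text{ is a skeleton that validates }L\}.
\]
Hence $L=L^\sharp$ is equivalent to (3). The same description shows that $L^\sharp$ is closed under the three rules; as it contains $L$, it is an extension of MIPC. It has the companion $\tau L$ by definition, and we saw that it lies in every $L'\supseteq L$ that has a companion.

Finally, if $M_i$ is a companion of $L_i$ for each $i$, then $\bigcap_iM_i$ is a companion of $\bigcap_iL_i$; for the empty family both intersections are the sets of all formulas.
\end{proof}

We say that $L$ is \emph{complete} for a class of monadic Heyting algebras if $L$ is the set of formulas valid in all of them, and complete for a class of Kripke frames if it is complete for the algebras $\mathrm{Up}(X)$. It is \emph{Kripke complete} if it is complete for some class of Kripke frames, and it has the \emph{finite model property} if it is complete for some class of finite monadic Heyting algebras.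

\begin{theorem}\label{thm:positive}
An extension $L$ of \textup{MIPC} has a modal companion if
\begin{enumerate}
\item[(a)] $L$ is complete for a class of Kripke frames, or
\item[(b)] $L$ is complete for a class of monadic Heyting algebras $H$ with $H_0$ finite; in particular, if $L$ has the finite model property.
\end{enumerate}
Hence the logics of Theorem~\ref{thm:main} are Kripke incomplete and lack the finite model property.
\end{theorem}

\begin{proof}
By Theorem~\ref{thm:criterion}(3) it suffices to show that the algebras in question are skeletons. For (a) this is Lemma~\ref{lem:frame}.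

For (b), let $B$ be the free Boolean extension of $H$: a Boolean algebra that contains $H$ as a bounded sublattice and is generated by it. By conjunctive normal form, every $x\in B$ can be written as $\bigwedge_i(\neg a_i\vee b_i)$ with finitely many $a_i,b_i\in H$. For $c\in H$ we have $c\le x$ if and only if $c\wedge a_i\le b_i$ for all $i$. So there is a greatest element of $H$ below $x$, namely
\[
\Box x=\bigwedge_i(a_i\to b_i).
\]
This is the operator of McKinsey and Tarski \cite{MT}. As the greatest element of $H$ below $x$, it preserves $1$ and $\wedge$ and satisfies $\Box\Box x=\Box x\le x$; the open elements are those of $H$, and $\Box(\neg a\vee b)=a\to b$ for $a,b\in H$.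

Let $B_0$ be the Boolean subalgebra generated by $H_0$. It is finite, so each $x\in B$ has a greatest element $\forall x$ of $B_0$ below it. This operator preserves $1$ and $\wedge$, its fixed elements are those of $B_0$, and $B_0$ is closed under $\neg$, so the inequalities for $\forall$ hold. An element of $B_0$ has a normal form with $a_i,b_i\in H_0$, and $H_0$ is closed under $\to$ and $\wedge$; hence $\Box$ maps $B_0$ into $H_0$. Now $\Box\forall x\in B_0$ and $\Box\forall x\le\Box x$, so $\Box\forall x\le\forall\Box x$, and $B$ is an MS4-algebra. An open element $x$ of $B_0$ equals $\Box x\in H_0$, so the open fixed elements are exactly those of $H_0$. By Lemma~\ref{lem:skeleton}(c), $\rho(B)$ is $H$ with the distinguished subalgebra $H_0$, and this subalgebra determines the quantifiers.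
\end{proof}

Finiteness of $H_0$ was used once, to extend the quantifier from $H$ to $B$. This is the point of attack. For $h,k\in H$ the difference $h\wedge\neg k$ (Boolean negation) lies in $B$, and nothing in $H$ guarantees a least element of $B_0$ above it. An MS4-algebra has such an element, and the next section shows how it becomes visible among the open elements.

\section{An open element that every skeleton contains}\label{sec:element}

Let $h,k,f$ be open elements of an MS4-algebra and let $D=\exists(h\wedge\neg k)$. In a frame, $D$ is the union of the $E$-classes that meet $h\setminus k$. The element $D$ need not be open, and $\Box D$ may be $0$. But $u=\Box(D\vee f)$ is open and retains information about $D$: in a frame, if $x\notin f$ and every point of ${\uparrow}x\setminus\{x\}$ lies in $f$, then $x\in u$ if and only if $x\in D$.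

To describe $u$ in the language of MIPC we need open elements that bound $D$ and $\neg D$ from below. The candidates $\forall(h\to k)$ for $\neg D$ and $\exists(h\wedge(k\to\bot))$ for $D$ are too small, because $\to$ and $\forall$ inspect all points that a given point sees. We therefore introduce a parameter $e$, the part of the frame that is to be ignored. For elements (or formulas) $h,k,f,u,e$ put
\begin{equation}\label{eq:tests}
\begin{aligned}
j(e)&:=\forall(h\to k\vee e), &\qquad A_\forall(e)&:=u\wedge j(e)\to f\vee e,\\
s(e)&:=\exists(h\wedge(k\to e)), &\qquad A_\exists(e)&:=s(e)\wedge(e\to u)\to u .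
\end{aligned}
\end{equation}
Outside $e$, the element $j(e)$ certifies $\neg D$ and $s(e)$ certifies $D$. The test $A_\forall(e)$ says that $u$ is not too large, and $A_\exists(e)$ says that it is not too small.

\begin{lemma}\label{lem:element}
Let $h,k,f$ be elements of a skeleton $\rho(\mathfrak B)$. Then there is $u\in\rho(\mathfrak B)$ with $f\le u$ such that $A_\forall(e)=A_\exists(e)=1$ for every $e\in\rho(\mathfrak B)_0$.
\end{lemma}

\begin{proof}
In this proof $\neg$ and $\forall$ are the operations of $\mathfrak B$. Let $D=\exists(h\wedge\neg k)$ and $u=\Box(D\vee f)$. Then $f=\Box f\le u\le D\vee f$. Let $e$ be open and fixed.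

Put $g=\forall(\neg h\vee k\vee e)$. Then $j(e)=\Box\forall\Box(\neg h\vee k\vee e)\le g$. From $g\le\neg(h\wedge\neg k)\vee e$ we get $h\wedge\neg k\le\neg g\vee e$. The right side is fixed, so $D\le\neg g\vee e$, that is, $g\le\neg D\vee e$. Therefore
\[
u\wedge j(e)\le(D\vee f)\wedge(\neg D\vee e)\le f\vee e,
\]
and $A_\forall(e)=1$.

Since $h\wedge\Box(\neg k\vee e)\le(h\wedge\neg k)\vee e\le D\vee e$ and $D\vee e$ is fixed, $s(e)\le D\vee e$. Therefore
\[
s(e)\wedge(e\to u)\le(D\vee e)\wedge(\neg e\vee u)\le D\vee u\le D\vee f .
\]
The left side is open by Lemma~\ref{lem:skeleton}(b), so it lies below $\Box(D\vee f)=u$, and $A_\exists(e)=1$.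
\end{proof}

The same $u$ works for all $e$. So $e$ may be chosen after $u$, as a function of $u$; Section~\ref{sec:diagonal} depends on this.

\section{The frame $X$ and its uniform upsets}\label{sec:frame}

We want a frame in which $h\setminus k$ meets every second class of an infinite sequence of classes $C_0,C_1,\dots$, and in which a point $y_n\in C_n$ records whether $C_n\subseteq D$. The points of $X$ are
\[
b^1_n,b^2_n,b^3_n,y_n\ (n\ge0),\qquad a_n\ (n\text{ odd}),\qquad t_n\ (n\ge1),\qquad o,\qquad r .
\]
For $n\ge1$ let $n^*$ be the odd one of the numbers $n-1,n$. The relation $R$ is given by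
\begin{align*}
{\uparrow}b^i_n&=\{b^i_l:l\le n\}, & {\uparrow}y_n&=\{y_n\}\cup\{b^i_l:i\le3,\ l\le n\},\\
{\uparrow}a_n&=\{a_n\}\cup\{b^1_l,b^2_l:l<n\}, & {\uparrow}t_n&=\{t_n,y_n,y_{n-1},a_{n^*}\}\cup\{b^i_l:i\le3,\ l\le n\},\\
{\uparrow}o&=\{o\}, & {\uparrow}r&=X .
\end{align*}
Each listed set contains ${\uparrow}z$ for each of its points $z$, and no two distinct points see each other, so $R$ is a partial order. The $E$-classes are $\{o\}$, $\{r\}$ and the \emph{levels} $C_n$, where $C_n$ consists of the points with lower index $n$ (Figure~\ref{fig:X}). Put
\[
C=\bigcup_nC_n,\qquad V_n=C_0\cup\dots\cup C_{n-1},\qquad B^i=\{b^i_n:n\ge0\},\qquad A=\{a_n:n\text{ odd}\}.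
\]
A point of $C_n$ sees only points of levels $C_l$ with $l\le n$, and it sees a point of each of them (for $a_n$: itself, and $b^1_l$ for $l<n$). This gives \eqref{eq:comm} for $x\in C$; for the classes $\{o\}$ and $\{r\}$ take $y=y'$. So $X$ is a Kripke frame. An upset that contains $r$ is $X$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.72,font=\small,dot/.style={circle,fill,inner sep=1.1pt}]
\foreach \n in {0,1,2}{
  \draw[gray,rounded corners] (-1,0.62-2.7*\n) rectangle (7,-2-2.7*\n);
  \node at (-1.6,-0.7-2.7*\n) {$C_{\n}$};
  \node[dot,label=right:{$y_{\n}$}] (y\n) at (6,-1-2.7*\n) {};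
  \foreach \i in {1,2,3}{
    \node[dot,label=above left:{$b^{\i}_{\n}$}] (b\i\n) at (3.6-1.2*\i,-2.7*\n) {};
    \draw (y\n)--(b\i\n);}}
\foreach \i in {1,2,3}{\draw (b\i0)--(b\i1)--(b\i2); \draw[dotted] (b\i2)--++(0,-2.7);}
\node[dot,label=left:{$a_1$}] (a1) at (3.6,-3.9) {};
\node[dot,label=right:{$t_1$}] (t1) at (4.8,-4.4) {};
\node[dot,label=right:{$t_2$}] (t2) at (4.8,-7.1) {};
\draw (b10)--(a1)--(b20) (y0)--(t1)--(y1) (t1)--(a1)--(t2) (y1)--(t2)--(y2);
\node[dot,label=right:{$o$}] (o) at (8.5,-7.8) {};
\node[dot,label=below:{$r$}] (r) at (3,-9.2) {};
\draw (r)--(o); \draw[dotted] (r)--(3,-8.2);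
\end{tikzpicture}
\caption{The first three levels of the frame $X$. Boxes are $E$-classes; $o$ and $r$ form singleton classes. A point sees the points reached from it by going up along lines, and $r$ sees every point. Only odd levels contain a point $a_n$. The point $t_n$ sees the two consecutive points $y_{n-1},y_n$ and one point $a_{n^*}$.}\label{fig:X}
\end{figure}

If an invariant upset contains $C_n$, it meets and hence contains every $C_l$ with $l\le n$. So the invariant upsets are $X$ and the sets $V$ and $V\cup\{o\}$, where $V$ is $C$ or some $V_n$ (with $V_0=\emptyset$).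

The full algebra $\mathrm{Up}(X)$ is a skeleton, so we must pass to a subalgebra. Call $S\subseteq X$ \emph{uniform} if there is $N$ such that, for $n\ge N$, the truth values of $b^1_n\in S$, $b^2_n\in S$, $b^3_n\in S$, $y_n\in S$, $t_n\in S$ do not depend on $n$, and the truth value of $a_n\in S$ does not depend on the odd number $n$. Uniform sets form a Boolean algebra. Let $\mathcal H$ be the set of uniform upsets.

\begin{lemma}\label{lem:H}
$\mathcal H$ is closed under the operations of $\mathrm{Up}(X)$ and contains all invariant upsets. Hence $\mathcal H$ is a monadic Heyting algebra with $\mathcal H_0=\mathrm{Up}(X)_0$, and $L:=\mathrm{Log}(\mathcal H)$ is an extension of \textup{MIPC}.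
\end{lemma}

\begin{proof}
The invariant upsets listed above are uniform, so $\mathcal H$ is closed under $\forall$ and $\exists$. For $\to$ it suffices to show that ${\downarrow}S$ is uniform when $S$ is. From the definition of $R$:
\begin{itemize}
\item $b^i_n\in{\downarrow}S$ iff $b^i_l\in S$ for some $l\le n$;
\item $a_n\in{\downarrow}S$ iff $a_n\in S$, or $b^1_l\in S$ or $b^2_l\in S$ for some $l<n$;
\item $y_n\in{\downarrow}S$ iff $y_n\in S$, or $b^i_l\in S$ for some $i$ and some $l\le n$;
\item $t_n\in{\downarrow}S$ iff one of $t_n,y_n,y_{n-1},a_{n^*}$ is in $S$, or $b^i_l\in S$ for some $i$ and some $l\le n$.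
\end{itemize}
The conditions on the $b^i_l$ stay true once they are true, and the others are eventually constant because $S$ is uniform. Now apply Proposition~\ref{prop:sound}.
\end{proof}

\section{Reading the parity of a level}\label{sec:parity}

We call upsets $h,k,f$ of $X$ \emph{standard} if
\begin{equation}\label{eq:standard}
h=B^1\cup B^2\cup A,\qquad k\cap C=B^1\cup B^2,\qquad f=B^1\cup B^2\cup B^3\cup A\cup\{o\}.
\end{equation}
Whether $o\in k$ is left open and will not matter. Standard sets are uniform, $h\setminus k=A$, and ${\uparrow}y_n\setminus f=\{y_n\}$. In $\mathcal P(X)$, the set $D=E[A]$ is the union of the odd levels, and $\Box D=\emptyset$ because every point of $D$ sees a point of $C_0$. The element used in Lemma~\ref{lem:element} is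
\[
u_0=\Box(D\cup f)=f\cup\{y_n:n\text{ odd}\};
\]
the points $t_n$ and $r$ are excluded because they see some $y_l$ with $l$ even. The set $u_0$ is not uniform. We now show that the tests \eqref{eq:tests} determine which $y_n$ lie in $u$.

\begin{example}[the first two levels]\label{ex:two}
Let $u\supseteq f$ be an upset. Take $e=\emptyset$. The points of $C_0=\{b^1_0,b^2_0,b^3_0,y_0\}$ and $o$ do not see $A$, while $a_1\in A$, so $j(\emptyset)=\forall(h\to k)=C_0\cup\{o\}$. The test $A_\forall(\emptyset)=X$ says $u\cap(C_0\cup\{o\})\subseteq f$, that is, $y_0\notin u$. At level $1$ the parameter $\emptyset$ is useless: every point of $h$ sees $b^1_0$ or $b^2_0$, so $s(\emptyset)=\emptyset$. Take $e=C_0$ instead. The points of $h$ that see no point of $k$ outside $C_0$ are $b^1_0,b^2_0,a_1$, so $s(C_0)=C_0\cup C_1\ni y_1$. In $C_0$ the point $y_1$ sees only $b^1_0,b^2_0,b^3_0\in u$, so $y_1\in(C_0\to u)$. The test $A_\exists(C_0)=X$ forces $y_1\in u$.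
\end{example}

In general, level $n$ is tested with the parameter that discards all earlier levels.

\begin{lemma}\label{lem:parity}
Let $h,k,f$ be standard, $u\supseteq f$ an upset, $n\ge0$, and $e\in\{V_n,V_n\cup\{o\}\}$.
\begin{enumerate}
\item[(a)] If $n$ is even and $A_\forall(e)=X$, then $y_n\notin u$.
\item[(b)] If $n$ is odd and $A_\exists(e)=X$, then $y_n\in u$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $h\setminus(k\cup e)=A\setminus V_n$. As $n$ is even, $C_n$ contains no point of $A$, so the upset $V_{n+1}$ is disjoint from $A\setminus V_n$, and $V_{n+1}\subseteq(h\to k\vee e)$. Since $V_{n+1}$ is an invariant upset, $V_{n+1}\subseteq j(e)$. If $y_n\in u$, then $y_n\in u\cap j(e)\subseteq f\cup e$, which is false.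

(b) As $n$ is odd, $a_n$ exists. We have $a_n\in h$ and ${\uparrow}a_n\cap k=\{b^1_l,b^2_l:l<n\}\subseteq e$, so $a_n\in h\wedge(k\to e)$ and $y_n\in C_n\subseteq s(e)$. Also ${\uparrow}y_n\cap e=\{b^i_l:i\le3,\ l<n\}\subseteq f\subseteq u$, so $y_n\in(e\to u)$. Hence $y_n\in s(e)\cap(e\to u)\subseteq u$.
\end{proof}

Part (b) is the reason why $a_n$, unlike $y_n$, sees no point $b^i_n$ of its own level.

\begin{corollary}\label{cor:notskeleton}
$\mathcal H$ is not a skeleton.
\end{corollary}

\begin{proof}
Otherwise Lemma~\ref{lem:element}, applied to standard $h,k,f\in\mathcal H$, gives $u\in\mathcal H$ with $f\subseteq u$ that passes both tests for every $V_n\in\mathcal H_0$. By Lemma~\ref{lem:parity}, $y_n\in u$ if and only if $n$ is odd, so $u$ is not uniform.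
\end{proof}

The construction in Theorem~\ref{thm:positive}(b) fails for $\mathcal H$ at the expected place. Take for $B$ the Boolean algebra of sets generated by $\mathcal H$. A member of $B_0$ that contains $A=h\setminus k$ is invariant and uniform, so it contains $C_n$ for all large $n$, and removing an even level $C_n=V_{n+1}\setminus V_n$ gives a smaller member of $B_0$ that contains $A$.

Corollary~\ref{cor:notskeleton} concerns one algebra, whereas Theorem~\ref{thm:criterion}(3) concerns all skeletons that validate $L$. To pass from the algebra to the logic we must express the argument by a formula. Two difficulties arise: the argument uses infinitely many parameters $V_n$, and it assumes that $h,k,f$ are standard.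

\section{Three tests in place of infinitely many}\label{sec:diagonal}

A new letter for $e$ does not help: in the premise of an implication it can be given the value $X$, under which both tests hold for every $u$. The parameter has to be a term in $u$ that points to a level at which $u$ is wrong. A uniform $u$ cannot alternate forever along $y_0,y_1,\dots$, and at the first level where the alternation breaks, $u$ is wrong, provided it was right at level $0$. The points $t_n$ are there to make this level definable. Put
\begin{equation}\label{eq:theta}
m:=f\vee(h\to k),\qquad \theta:=((m\to u)\to m)\wedge((m\wedge u\to f)\to m),\qquad e_1:=\forall\theta .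
\end{equation}
For an upset $u$ let $W(u)=\{n:y_n\in u\}$. Call $n\ge1$ a \emph{repetition} of $u$ if $n-1$ and $n$ are both in $W(u)$ or both outside $W(u)$.

\begin{lemma}\label{lem:e1}
Let $h,k,f$ be standard and $u\supseteq f$ an upset that has a repetition. If $N$ is the least repetition, then $e_1=V_N\cup\{o\}$.
\end{lemma}

\begin{proof}
We have $(h\to k)=X\setminus{\downarrow}A$ and ${\downarrow}A=A\cup\{t_n:n\ge1\}\cup\{r\}$. Since $A\subseteq f$ and $t_n,r\notin f$,
\[
m=X\setminus(\{t_n:n\ge1\}\cup\{r\}).
\]
So ${\uparrow}t_n\cap m={\uparrow}t_n\setminus\{t_n\}$ consists of $y_{n-1}$, $y_n$ and points of $f\subseteq u$. Therefore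
\[
t_n\in(m\to u)\iff n-1,n\in W(u),\qquad t_n\in(m\wedge u\to f)\iff n-1,n\notin W(u).
\]
A point $x$ lies in $G\to m$ if and only if it sees no point of $G\setminus m$. A point $x\in C\cup\{o\}$ sees a point outside $m$ only if $x=t_n$ for some $n$, and then the only such point is $t_n$ itself. Hence $x\in C\cup\{o\}$ fails to be in $\theta$ exactly when $x=t_n$ and $n$ is a repetition. Thus $V_N\cup\{o\}\subseteq\theta$ and $C_N\not\subseteq\theta$. By the list of invariant upsets, the greatest one contained in $\theta$ is $V_N\cup\{o\}$.
\end{proof}

For example, $u=f$ has $W(u)=\emptyset$ and $N=1$, and it fails $A_\exists(e_1)$, which demands $y_1\in u$. The set $u=f\cup\{y_n:n\ge1\}$ has $N=2$ and fails $A_\forall(e_1)$, which demands $y_2\notin u$. The set $u=f\cup\{y_1\}$ has $N=3$ and fails $A_\exists(e_1)$.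

\begin{proposition}\label{prop:three}
Let $h,k,f$ be standard and let $u\supseteq f$ be a uniform upset. Then
\begin{equation}\label{eq:alpha}
\alpha:=A_\forall(\bot)\wedge A_\forall(e_1)\wedge A_\exists(e_1)
\end{equation}
is different from $X$.
\end{proposition}

\begin{proof}
Suppose that all three conjuncts equal $X$. Since $u$ is uniform, $W(u)$ is finite or cofinite, so $u$ has a least repetition $N$, and $e_1=V_N\cup\{o\}$. Lemma~\ref{lem:parity}(a) with $n=0$ and $e=\emptyset$ gives $0\notin W(u)$. No $n$ with $1\le n<N$ is a repetition, so for $n<N$ we have $n\in W(u)$ if and only if $n$ is odd. As $N$ is a repetition, $N\in W(u)$ if and only if $N-1\in W(u)$, that is, if and only if $N$ is even. Lemma~\ref{lem:parity} with $n=N$ and $e=e_1$ says the opposite: $N\notin W(u)$ if $N$ is even, and $N\in W(u)$ if $N$ is odd.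
\end{proof}

\begin{remark}\label{rem:needed}
Uniformity is used only to obtain $N$, and it cannot be dropped: for $u=u_0$ we have $\alpha=X$ by the proof of Lemma~\ref{lem:element} in $\mathcal P(X)$. The conjunct $A_\forall(\bot)$, which anchors the parity, cannot be dropped either. For $u=f\cup\{y_0\}$ we have $N=2$ and $e_1=V_2\cup\{o\}$; here $A_\forall(e_1)=X$ because $u\subseteq f\cup e_1$, and $A_\exists(e_1)=X$ because the points of $h\wedge(k\to e_1)$ are $b^1_0,b^2_0,b^1_1,b^2_1,a_1$, so that $s(e_1)=V_2\subseteq e_1$ and $s(e_1)\cap(e_1\to u)\subseteq u$.
\end{remark}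

\section{The formulas $F$ and $\Phi$}\label{sec:proof}

It remains to define $h,k,f$ by formulas and to write a formula $\Phi$ that can be refuted in $X$ only when their values are standard. Moreover, the refutation must occur at $r$, because Proposition~\ref{prop:three} yields $\alpha\ne X$, that is, $r\notin\alpha$, and nothing about other points. The intended valuation is $p=\{o\}$, $q_i=B^i$. In the letters $p,q_1,q_2,q_3,w$ put
\begin{gather*}
P:=\exists p,\qquad c:=\neg P,\qquad h:=c\wedge\neg q_3,\qquad k:=q_1\vee q_2,\\
f:=\neg q_1\vee\neg q_2\vee\neg q_3,\qquad u:=w\vee f,\\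
\Delta:=\bigwedge_{i=1}^3(c\to\exists q_i)\wedge\bigwedge_{1\le i<j\le3}\neg(q_i\wedge q_j),\qquad \Theta:=\neg P\vee\neg\neg P\vee(h\to k).
\end{gather*}
Let $\alpha$ be the formula given by \eqref{eq:tests}, \eqref{eq:theta} and \eqref{eq:alpha} for these $h,k,f,u$, and define
\begin{equation}\label{eq:FPhi}
\Phi:=\Delta\to\Theta,\qquad F:=\Delta\wedge\alpha\to\Theta .
\end{equation}
The letter $w$ occurs only in $\alpha$, and only through $u=w\vee f$, so $f\le u$ under every valuation. The premise $\Delta$ asks for three disjoint upsets that meet every level; the disjuncts $\neg P\vee\neg\neg P$ hold at every point other than $r$; the disjunct $h\to k$ decides which chain is $q_3$.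

\begin{lemma}\label{lem:rigid}
Consider a valuation in $\mathrm{Up}(X)$ and a point $x\in\Delta\setminus\Theta$. Then $x=r$, and the values of $h,k,f$ are standard.
\end{lemma}

\begin{proof}
The set $P$ is an invariant upset. If it meets $C$, then $C_0\subseteq P$, so every point of $C$ sees a point of $P$.

\emph{Step 1: $x=r$.} The point $o$ sees only itself, so $o\in\neg P$ if $o\notin P$, and $o\in\neg\neg P$ if $o\in P$. Points of $C$ see only points of $C$. If $P\cap C=\emptyset$, then $C\subseteq\neg P$; otherwise $\neg P\cap C=\emptyset$, so $C\subseteq\neg\neg P$. Thus $C\cup\{o\}\subseteq\Theta$ and $x=r$. Consequently $\Delta=X$: the $q_i$ are pairwise disjoint, and $c\subseteq E[q_i]$ for all $i$.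

\emph{Step 2: $P=\{o\}$ and $c=C$.} From $r\notin\neg P$ and $r\notin\neg\neg P$ we get $P\ne\emptyset$ and $\neg P\ne\emptyset$. So $P\ne X$ and $r\notin P$. If $P$ contained $o$ and met $C$, every point would see $P$, and $\neg P=\emptyset$. If $\emptyset\ne P\subseteq C$, then $c=\{o\}$, so $o\in E[q_i]$ and $o\in q_i$ for all $i$, contrary to disjointness. Hence $P=\{o\}$ and $c=C$. Each $q_i$ meets every level.

\emph{Step 3: $q_i\cap C=B^{\pi(i)}$ for a permutation $\pi$ of $\{1,2,3\}$.} Let $n$ be even. Then there is no point $a_n$, so every point of $C_n$ sees some $b^l_n$, and each $q_i$ contains some $b^l_n$. By disjointness there is a permutation $\pi_n$ with $b^{\pi_n(i)}_n\in q_i$. Then $q_i$ contains $b^{\pi_n(i)}_0$, a point that lies in $q_j$ for $j=\pi_0^{-1}(\pi_n(i))$; so $j=i$, and $\pi_n=\pi_0=:\pi$. Every $b^{\pi(i)}_l$ is seen by $b^{\pi(i)}_n$ for an even $n\ge l$, so $B^{\pi(i)}\subseteq q_i$. Every other point of $C$ either lies in a different $q_j$ or is one of $y_n,t_n,a_n$; these see both $b^1_0$ and $b^2_0$, which lie in different sets $q_j$, so they lie in no $q_i$.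

\emph{Step 4: $\pi(3)=3$.} The set $h=C\cap\neg q_3$ consists of the points of $C$ that see no point of $B^{\pi(3)}$. If $\pi(3)\in\{1,2\}$, then all $y_n,t_n,a_n$ see $B^{\pi(3)}$, so $h=B^{\pi(1)}\cup B^{\pi(2)}\subseteq k$ and $r\in(h\to k)\subseteq\Theta$, a contradiction. So $\pi(3)=3$, which gives $h=B^1\cup B^2\cup A$ and $k\cap C=B^1\cup B^2$.

\emph{Step 5: the value of $f$.} A point of $C$ is in $f$ if and only if there is a chain $B^l$ of which it sees no point. This holds for the points of the chains and of $A$ (take $l=3$ for $A$), and fails for $y_n$ and $t_n$. The point $o$ lies in at most one $q_i$, so $o\in f$; and $r\notin f$ since all $q_i$ are nonempty. This is the value in \eqref{eq:standard}.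
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(i) Let $T(F)\in M$ and let $\mathfrak B$ be the Lindenbaum algebra of $M$. By Lemma~\ref{lem:skeleton}(d), $F$ is valid in $\rho(\mathfrak B)$, and it suffices to show that $\Phi$ is valid in $\rho(\mathfrak B)$. Fix values of $p,q_1,q_2,q_3$ in $\rho(\mathfrak B)$; they determine $h,k,f,\Delta,\Theta$. Let the value of $w$ be the element provided by Lemma~\ref{lem:element}. It lies above $f$, so it is also the value of $u=w\vee f$. Both $0$ and $e_1=\forall\theta$ belong to $\rho(\mathfrak B)_0$, so $\alpha=1$. Validity of $F$ gives $\Delta=\Delta\wedge\alpha\le\Theta$, that is, $\Phi=1$.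

(ii) Let $L=\mathrm{Log}(\mathcal H)$ as in Lemma~\ref{lem:H}. Take $p=\{o\}$ and $q_i=B^i$, which are uniform upsets. Then $P=\{o\}$, $c=C=\exists q_i$, and the $q_i$ are disjoint, so $\Delta=X$. Further, $\neg P=C$ and $\neg\neg P=\{o\}$ do not contain $r$. The point $a_1$ lies in $C$, does not see $B^3$ and is not in $B^1\cup B^2$, so $a_1\in h\setminus k$ and $r\notin(h\to k)$. Hence $r\notin\Theta$, and $\Phi\notin L$.

Suppose $F\notin L$. Then for some valuation in $\mathcal H$ there is $x\in\Delta\cap\alpha$ with $x\notin\Theta$. By Lemma~\ref{lem:rigid}, $x=r$ and $h,k,f$ are standard. From $r\in\alpha$ we get $\alpha=X$. But $u=w\cup f$ is a uniform upset that contains $f$, which contradicts Proposition~\ref{prop:three}. So $F\in L$.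
\end{proof}

\begin{remark}
The disjuncts $\neg P\vee\neg\neg P$, and with them the points $o$ and $r$, are needed: the formula $\Delta\wedge\alpha\to(h\to k)$ is refuted in $\mathcal H$. Take $p=\{o\}$, $q_i=B^i$ and $w=f\cup\{y_1\}$. On the invariant upset $V_2$, the value of a formula depends only on the traces of the letters on $V_2$, and there $w$ agrees with $u_0$. By Remark~\ref{rem:needed}, $a_1\in\alpha$, while $a_1\in\Delta$ and $a_1\notin(h\to k)$. Only $r$ sees infinitely many levels, so only $r$ detects the absence of $u_0$.
\end{remark}

\section{Continuum many logics without a companion}\label{sec:continuum}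

By Theorem~\ref{thm:main}, an intersection of $L$ with logics that contain $F$ has no companion. We use this freedom to produce many such logics.

\begin{theorem}\label{thm:continuum}
Exactly $2^{\aleph_0}$ extensions of \textup{MIPC} have no modal companion.
\end{theorem}

We recall the tools. For Heyting algebras $G,K$, write $G\in\mathbf{SH}(K)$ if $G$ is isomorphic to a subalgebra of a homomorphic image of $K$; then every formula without quantifiers that is valid in $K$ is valid in $G$. We use two results of Jankov.
\begin{itemize}
\item[(J1)] For every finite subdirectly irreducible Heyting algebra $G$ there is a formula $\chi(G)$ of intuitionistic propositional logic such that a Heyting algebra $K$ refutes $\chi(G)$ if and only if $G\in\mathbf{SH}(K)$ \cite{J63}.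
\item[(J2)] There are finite subdirectly irreducible Heyting algebras $G_0,G_1,\dots$ with $G_i\notin\mathbf{SH}(G_j)$ for $i\ne j$ \cite{J68}.
\end{itemize}
A \emph{p-morphism} between posets is a map $g$ with $g({\uparrow}x)={\uparrow}g(x)$ for all $x$. By the duality between finite Heyting algebras and finite posets, the finite subdirectly irreducible Heyting algebras are, up to isomorphism, the algebras $\mathrm{Up}(\mathcal G)$ with $\mathcal G$ a finite poset that has a least element (a \emph{root}), and for finite posets $\mathrm{Up}(\mathcal G)\in\mathbf{SH}(\mathrm{Up}(\mathcal G'))$ if and only if $\mathcal G$ is the image of an upset of $\mathcal G'$ under a p-morphism.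

\begin{proof}[Proof of Theorem~\ref{thm:continuum}]
There are countably many formulas, so there are at most $2^{\aleph_0}$ extensions. For the lower bound write $G_i=\mathrm{Up}(\mathcal G_i)$, where $\mathcal G_i$ has root $z_i$. The $G_i$ are pairwise non-isomorphic, so after dropping at most one of them and renumbering we may assume $|\mathcal G_i|>1$ for all $i$.

We will separate logics by formulas built from (J1), and these formulas must belong to $L$. To ensure this we make the posets too wide for $\mathcal H_0$. Let $\mathcal G'_i$ be the disjoint union of $\mathcal G_i$ and three isolated points $x_1,x_2,x_3$, with a new root $z'_i$ below all points.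

\emph{For $i\ne j$, $\mathcal G'_i$ is not a p-morphic image of an upset of $\mathcal G'_j$.} Let $U$ be an upset of $\mathcal G'_j$ and $g\colon U\to\mathcal G'_i$ an onto p-morphism, and let $g(x)=z'_i$. Since $g({\uparrow}x)=\mathcal G'_i$, some $x'\ge x$ has $g(x')=z_i$, and $g$ maps ${\uparrow}x'$ onto ${\uparrow}z_i=\mathcal G_i$. We have $x'\ne z'_j$, for otherwise $x=x'$ and $z'_i=g(x)=z_i$. We have $x'\notin\{x_1,x_2,x_3\}$ since $|\mathcal G_i|>1$. So $x'\in\mathcal G_j$, and $\mathcal G_i$ is a p-morphic image of the upset ${\uparrow}x'$ of $\mathcal G_j$, contrary to (J2).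

Regard $\mathcal G'_i$ as a Kripke frame with $E$ the identity, and let $K_i=\mathrm{Up}(\mathcal G'_i)$; both quantifiers of $K_i$ are the identity map. Let $\chi_i=\chi(K_i)$, and let $\chi_i^*$ be obtained from $\chi_i$ by replacing each letter $p$ by $\exists p$. For $Z\subseteq\omega$ put
\[
L_Z=L\cap\bigcap_{i\in Z}\mathrm{Log}(K_i),
\]
an extension of MIPC by Proposition~\ref{prop:sound}.

\emph{$L_Z$ has no companion.} We have $\Phi\notin L_Z$ since $\Phi\notin L$. In $K_i$ we have $\exists q=q$, so $c\wedge\Delta\le q_1\wedge q_2\wedge\neg(q_1\wedge q_2)=0$. Thus $\Delta\le\neg c=\neg\neg P\le\Theta$, and $F$ is valid in $K_i$. Hence $F\in L_Z$, and Theorem~\ref{thm:main} applies.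

\emph{$\chi^*_i\in L$ for all $i$.} In $\mathcal H$ the values of $\exists p$ range over the Heyting subalgebra $\mathcal H_0$. So, by (J1), we must show $K_i\notin\mathbf{SH}(\mathcal H_0)$. Consider
\[
\beta=(p_1\to p_2\vee p_3)\vee(p_2\to p_1\vee p_3)\vee(p_3\to p_1\vee p_2).
\]
In $K_i$ the valuation $p_l=\{x_l\}$ refutes $\beta$, since $z'_i$ sees $x_l$, which lies in $p_l$ only. Suppose that $U_1,U_2,U_3\in\mathcal H_0$ refute $\beta$. Then there are points $v_1,v_2,v_3$ of $X$ with $v_l\in U_{l'}$ if and only if $l=l'$. They are distinct, and no $U_l$ is $X$, so no $v_l$ is $r$. Hence two of them lie in $C$, say $v_l\in C_n$ and $v_{l'}\in C_{n'}$ with $l\ne l'$ and $n'\le n$. The invariant upset $U_l$ contains $C_n$, hence $C_{n'}$, hence $v_{l'}$, a contradiction. So $\beta$ is valid in $\mathcal H_0$ and not in $K_i$, and $K_i\notin\mathbf{SH}(\mathcal H_0)$.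

\emph{The $L_Z$ are distinct.} In $K_j$ the formulas $\chi^*_i$ and $\chi_i$ take the same values. By (J1), duality and the first claim, $\chi_i^*$ is valid in $K_j$ if and only if $i\ne j$. Together with $\chi_i^*\in L$ this gives $\chi^*_i\in L_Z$ if and only if $i\notin Z$. So $Z\mapsto L_Z$ is injective.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bez} G. Bezhanishvili, \emph{Varieties of monadic Heyting algebras I}, Studia Logica, 1998.

\bibitem{slides} \emph{Esakia's Theorem In The Monadic Setting}, \texttt{https://math.nmsu.edu/blast-2021/slides/Carai.pdf}.

\bibitem{J63} Jankov, 1963.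

\bibitem{J68} Jankov, 1968.

\bibitem{MT} McKinsey and Tarski, 1946.

\bibitem{MV} Monteiro and Varsavsky, 1957.

\end{thebibliography}
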